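# A Borel ideal with a bounding quotient that adds reals and is nowhere a P-ideal

## 1. Sets of nodes and the branches that meet them infinitely often

Start with the binary tree $2^{<\omega}$ of finite $0$–$1$ sequences. Write $|s|$ for the length of a node $s$, put $[s]=\{x\in 2^\omega: s\subset x\}$, and let $\mu$ be the usual product measure on $2^\omega$, so $\mu([s])=2^{-|s|}$. To a set of nodes $A\subseteq 2^{<\omega}$ attach the set of branches that pass through $A$ infinitely often:
$$\ell_A=\{x\in 2^\omega:\ x\upharpoonright n\in A\text{ for infinitely many }n\}.$$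
Call $A$ small if $\mu(\ell_A)=0$, and let $\mathcal T$ be the family of small sets.

Two quick cases. If $A=\{0^n:n<\omega\}$, then $\ell_A$ is the single branch $000\ldots$, so $A$ is small. If $A=\{0^n{}^\frown 1:n<\omega\}$, then every branch meets $A$ at most once, so $\ell_A=\emptyset$ and again $A$ is small.

Here is a more interesting case. For $j<\omega$ let
$$A_j=\{s:\ |s|\ge j\text{ and } s(i)=0\text{ for all } i\text{ with }j\le i<|s|\}.$$
A branch is in $\ell_{A_j}$ exactly if it is $0$ from place $j$ on. There are $2^j$ such branches, so $A_j$ is small. The union of all the $A_j$ is the whole tree, because $s\in A_{|s|}$, so the union is as far from small as possible. Now allow ourselves to drop finitely many nodes from each $A_j$: put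
$$A=\bigcup_j\{s\in A_j:\ |s|\ge 2j\}.$$
Then $A_j\setminus A$ lies in the levels below $2j$, so it is finite. If $x$ meets $A_j$ at some level $m\ge 2j$, then $x$ is $0$ on $[j,2j)$, an event of measure $2^{-j}$. Since $\sum_j2^{-j}<\infty$, the Borel–Cantelli lemma says that almost every $x$ satisfies this for only finitely many $j$. It also meets each of those $A_j$ only finitely often, unless it lies in the countable set $\bigcup_j\ell_{A_j}$. So $A$ is small.

This is a general phenomenon. Let $A_0,A_1,\ldots$ be any small sets of nodes. For fixed $j$ the sets
$$T_{j,k}=\{x:\ \exists m\ge k\ \ x\upharpoonright m\in A_j\}\qquad(k=0,1,2,\ldots)$$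
decrease, and their intersection is exactly $\ell_{A_j}$, a null set. By continuity of $\mu$ there is $k_j$ with $\mu(T_{j,k_j})<2^{-j}$. Put $A=\bigcup_j\{s\in A_j:|s|\ge k_j\}$. Each $A_j\setminus A$ is finite. By Borel–Cantelli almost every $x$ is in only finitely many $T_{j,k_j}$, and almost every $x$ is outside all $\ell_{A_j}$. Such an $x$ meets $A$ only finitely often. So $\mu(\ell_A)=0$:

(1) for any small $A_0,A_1,\ldots$ there is a small $A$ with every $A_j\setminus A$ finite.

The small sets also have a second feature. One can force with the sets that are not small, and, as we shall check, this forcing adds a new branch of the tree while every new function $\omega\to\omega$ stays below an old one. We now ask whether these features, property (1) and tame new reals, must come together.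

## 2. Ideals, quotient forcings, and how (a) and (b) can occur

**Ideals.** An *ideal on $\omega$* is an ideal $\mathcal I\subseteq\mathcal P(\omega)$ that contains all finite sets and does not contain $\omega$. We use the same word for ideals on any countably infinite set, identified with $\omega$ by a bijection. The ideal is *Borel* if it is a Borel subset of $\mathcal P(\omega)$, identified with $2^\omega$. A set $X$ is *$\mathcal I$-positive* if $X\notin\mathcal I$, and then $\mathcal I\upharpoonright X=\{A\subseteq X:A\in\mathcal I\}$.

**P-ideals.** An ideal $\mathcal J$ on a countable set is a *$P$-ideal* if for every countable family $\{A_n:n<\omega\}\subseteq\mathcal J$ there is $A\in\mathcal J$ with $A_n\setminus A$ finite for all $n$. Statement (1) says that $\mathcal T$ is a $P$-ideal on $2^{<\omega}$. (It is an ideal in our sense: $\ell_{A\cup B}=\ell_A\cup\ell_B$, finite sets have $\ell_A=\emptyset$, and $\ell_{2^{<\omega}}=2^\omega$.)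

**The quotient as a forcing.** The conditions of $\mathcal P(\omega)/\mathcal I$ are the classes $[X]$ of positive sets, with $[X]\le[Y]$ iff $X\setminus Y\in\mathcal I$. Two conditions $[X],[Y]$ are compatible iff $X\cap Y\notin\mathcal I$.

**Fact 1.** Let $G$ be generic, let $[X]\in G$, and suppose $X=F\cup Y_0\cup\dots\cup Y_{L-1}$ with $F\in\mathcal I$. Then $[Y_l]\in G$ for some $l<L$ with $Y_l$ positive.

Indeed, consider the conditions $[W]$ that are either incompatible with $[X]$ or below some $[Y_l]$. They are dense: if $W\cap X\notin\mathcal I$, then some $W\cap Y_l\notin\mathcal I$, because $\mathcal I$ is closed under finite unions. So $G$ contains such a condition. It is not incompatible with $[X]\in G$, so it is below some $[Y_l]$, and $[Y_l]\in G$.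

**Two properties of forcings.** A forcing notion is *$\omega^\omega$-bounding* if every $f\in\omega^\omega$ in the generic extension is dominated everywhere by some $g\in\omega^\omega$ of the ground model. It *does not add reals* if every subset of $\omega$ in the extension is in the ground model.

It is *$\sigma$-closed* if every decreasing sequence $p_0\ge p_1\ge\cdots$ has a lower bound. A $\sigma$-closed forcing adds no new functions from $\omega$ to the ground model: given a name $\dot f$ and a condition, choose a decreasing sequence below it with $p_n$ deciding $\dot f(n)$, and a lower bound decides all of $\dot f$. So such a forcing does not add reals, and it is $\omega^\omega$-bounding for a trivial reason.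

The question, from "FORCING PROPERTIES OF BOOLEAN ALGEBRAS OF TYPE $\mathcal{P}(\omega) / \mathcal{I}$" (https://www.matmor.unam.mx/~oguzman/ForcingPropertiesQuotients.pdf), is this. Suppose $\mathcal I$ is Borel and $\mathcal P(\omega)/\mathcal I$ is $\omega^\omega$-bounding. Must one of the following hold?

(a) $\mathcal P(\omega)/\mathcal I$ does not add reals.

(b) There is an $\mathcal I$-positive set $X$ such that $\mathcal I\upharpoonright X$ is a $P$-ideal.

Here are some cases by hand.

*The ideal of finite sets.* Given $[X_0]\ge[X_1]\ge\cdots$ infinite sets modulo finite, choose $y_0<y_1<\cdots$ with $y_k\in\bigcap_{j\le k}X_j$. Then $\{y_k:k<\omega\}$ is a lower bound. So the quotient is $\sigma$-closed and (a) holds. The finite sets also form a $P$-ideal (take $A=\emptyset$), so (b) holds.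

*(a) without (b).* For $A\subseteq\omega\times\omega$ let $A_n=\{m:(n,m)\in A\}$ be the $n$-th column, and let $\mathcal F$ consist of the $A$ for which all but finitely many columns are finite. Membership reads $\exists N\,\forall n\ge N\,\exists k\,\forall m\ge k\ (n,m)\notin A$, so $\mathcal F$ is Borel. The quotient is $\sigma$-closed. Given $[X_0]\ge[X_1]\ge\cdots$, replace $X_k$ by $\bigcap_{j\le k}X_j$, which has the same class. Choose $n_0<n_1<\cdots$ such that column $n_k$ of $X_k$ is infinite, and let $Y$ have this set as its column $n_k$ and all other columns empty. Then $Y$ is positive, and $Y\setminus X_k$ lives on the columns $n_j$, $j<k$, so it is in $\mathcal F$. Thus (a) holds. But (b) fails. If $X$ is positive, let $C$ be the infinite set of $n$ whose column in $X$ is infinite. Each $\{n\}\times X_n$, $n\in C$, is in $\mathcal F$, and any set almost containing all of them has infinitely many infinite columns.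

*(b) without (a).* The ideal $\mathcal T$ of Section 1 is a $P$-ideal, so (b) holds. In Section 7 we check that its quotient is $\omega^\omega$-bounding and adds reals, so (a) fails.

So neither alternative can be omitted. The question is whether there is a third possibility, and there is one. The proof is in ZFC, and the ideal is quite concrete.

**Answer.** No. There is an $F_{\sigma\delta}$ ideal $\mathcal I$ such that $\mathcal P(\omega)/\mathcal I$ is $\omega^\omega$-bounding, every condition adds a new real, and $\mathcal I\upharpoonright X$ is not a $P$-ideal for any $\mathcal I$-positive $X$.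

## 3. From hitting infinitely often to unbounded counts

A sensible first attempt is to take an ideal defined from measure on the tree, like $\mathcal T$, since there the new reals come from measure and one expects them to be tame. The attempt stops at (1). The sets $T_{j,k}$ of branches that still meet $A_j$ at or beyond level $k$ shrink to $\ell_{A_j}$. So smallness of $A_j$ makes the *tails* of $A_j$ small in measure, and small tails can be summed. Any replacement must break precisely this implication: a set should be allowed to be small although every branch meets it at every level.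

To arrange this, put several points over each node and let "large along $x$" mean that the number of points over the nodes of $x$ is *unbounded*. Let
$$D=\{(s,i):\ s\in2^{<\omega},\ i\in\omega,\ i\le|s|\},$$
a countably infinite set, identified with $\omega$. For $A\subseteq D$ and $s\in2^{<\omega}$ put $A(s)=\{i:(s,i)\in A\}$, so $|A(s)|\le|s|+1$. Define
$$b_A=\{x\in2^\omega:\ \sup_n|A(x\upharpoonright n)|=\infty\},\qquad \mathcal I=\{A\subseteq D:\ \mu(b_A)=0\}. \tag{2}$$
*Level $m$* of $D$ is the finite set $\{(s,i)\in D:|s|=m\}$. For $s\in2^{<\omega}$ let $D_s=\{(t,i)\in D:t\supseteq s\}$.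

Since $|D(x\upharpoonright n)|=n+1$, we have $b_D=2^\omega$. In the same way $b_{D_s}=[s]$: for $x\in[s]$ and $n\ge|s|$ we have $|D_s(x\upharpoonright n)|=n+1$, and for $x\notin[s]$ all $D_s(x\upharpoonright n)$ are empty. Now look at the rows $R_j=\{(s,i)\in D:i=j\}$. Every branch meets $R_0$ at every level, but $|R_j(s)|\le1$ always, so $b_{R_j}=\emptyset$ and $R_j\in\mathcal I$. If $A$ almost contains every $R_j$, then for each $N$ and each $x$ we get $|A(x\upharpoonright n)|\ge N+1$ for all large $n$, so $b_A=2^\omega$. So $\mathcal I$ is not a $P$-ideal, and Section 5 does the same below every positive set.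

**Theorem 1.** $\mathcal I$ is a Borel (in fact $F_{\sigma\delta}$) ideal, $\mathcal P(D)/\mathcal I$ is $\omega^\omega$-bounding, and both (a) and (b) fail for $\mathcal I$.

The failures of (a) and (b) will come out in the strong form of the Answer above: at every condition and at every positive set.

## 4. The ideal is $F_{\sigma\delta}$, and branch sets can be cut down at will

The set $b_A=\bigcap_N\bigcup_n\{x:|A(x\upharpoonright n)|\ge N\}$ is a countable intersection of open sets, so it is $G_\delta$ and in particular measurable.

**Lemma 1.** (i) If $A\subseteq B$, then $b_A\subseteq b_B$; always $b_{A\cup B}=b_A\cup b_B$; and $b_A=\emptyset$ for finite $A$. (ii) $\mathcal I$ is an ideal on $D$. (iii) If $[Y]\le[X]$, then $b_Y\subseteq b_X$ modulo a null set.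

*Proof.* Monotonicity is clear. For unions, use
$$\max(|A(s)|,|B(s)|)\le|(A\cup B)(s)|\le|A(s)|+|B(s)| :$$
the supremum along $x$ is infinite for $A\cup B$ iff it is infinite for $A$ or for $B$. If $A$ is finite, then $|A(s)|$ is bounded by the size of $A$. This gives (i). Hence $\mathcal I$ is closed under subsets and finite unions and contains the finite sets, and $D\notin\mathcal I$ because $b_D=2^\omega$. For (iii), $Y\subseteq X\cup(Y\setminus X)$, so $b_Y\subseteq b_X\cup b_{Y\setminus X}$, and the last set is null. $\square$

**Lemma 2.** $\mathcal I$ is $F_{\sigma\delta}$.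

*Proof.* The purpose is to write "$b_A$ is null" with quantifiers over integers only. The complement of $b_A$ is the increasing union over $N$ of the closed sets $K_N=\{x:\forall n\ |A(x\upharpoonright n)|\le N\}$. So $A\in\mathcal I$ iff $\mu(\bigcup_NK_N)=1$, which by continuity of $\mu$ holds iff for every $q\ge1$ there is $N$ with $\mu(K_N)\ge1-\frac1q$. Further, $K_N$ is the decreasing intersection over $m$ of the sets in which only $n\le m$ is required, so again by continuity
$$A\in\mathcal I\iff\forall q\ge1\ \exists N\ \forall m\quad \mu\{x:\forall n\le m\ |A(x\upharpoonright n)|\le N\}\ge1-\tfrac1q. \tag{3}$$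
For fixed $q,N,m$ the condition depends only on the finitely many points of $A$ on levels $\le m$, so it defines a clopen set of $A$. Then "$\forall m$" gives a closed set, "$\exists N$" an $F_\sigma$ set, and "$\forall q$" an $F_{\sigma\delta}$ set. $\square$

The next lemma is the tool that links positive subsets of $D$ with sets of positive measure: every measurable part of $b_X$ is, up to a null set, itself of the form $b_Z$ with $Z\subseteq X$.

**Lemma 3 (restriction).** If $X\subseteq D$ and $c\subseteq2^\omega$ is measurable, there is $Z\subseteq X$ with $b_Z=b_X\cap c$ modulo a null set.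

*Proof.* If $c$ is clopen, one keeps the points of $X$ over nodes $s$ with $[s]\subseteq c$. In general we follow better and better clopen approximations. Choose clopen $C_n$ with $\mu(C_n\triangle c)<2^{-n}$, and $h(0)<h(1)<\cdots$ such that $C_n$ is a union of sets $[t]$ with $t\in2^{h(n)}$. Let
$$Z=\{(s,i)\in X:\ \exists n\ \ h(n)\le|s|<h(n+1)\text{ and }[s]\subseteq C_n\}.$$
Let $h(n)\le m<h(n+1)$. Since $m\ge h(n)$, the set $[x\upharpoonright m]$ is either contained in $C_n$ or disjoint from it. So $Z(x\upharpoonright m)=X(x\upharpoonright m)$ if $x\in C_n$, and $Z(x\upharpoonright m)=\emptyset$ if $x\notin C_n$.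

Since $\sum_n\mu(C_n\triangle c)<\infty$, Borel–Cantelli gives that for almost every $x$ we have $x\in C_n\Leftrightarrow x\in c$ for all but finitely many $n$. Take such an $x$. If $x\in c$, then $Z(x\upharpoonright m)=X(x\upharpoonright m)$ for all large $m$. The finitely many remaining $m$ contribute only finite sets, so $x\in b_Z$ iff $x\in b_X$. If $x\notin c$, then $Z(x\upharpoonright m)=\emptyset$ for all large $m$, so $x\notin b_Z$. $\square$

## 5. No restriction of $\mathcal I$ is a $P$-ideal

Let $X\notin\mathcal I$. We copy the rows $R_j$ inside $X$. For $j<\omega$ let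
$$A_j=\{(s,i)\in X:\ i\text{ is the }j\text{-th element of }X(s)\text{ in increasing order}\},\qquad j=0,1,\ldots \tag{4}$$
Then $|A_j(s)|\le1$ for all $s$, so $b_{A_j}=\emptyset$ and $A_j\in\mathcal I\upharpoonright X$.

Suppose $A\subseteq X$ and $A_j\setminus A$ is finite for all $j$. We claim $b_A=b_X$. Let $x\in b_X$ and $N<\omega$. The set $\bigcup_{j\le N}A_j\setminus A$ is finite, so $A(x\upharpoonright n)\supseteq\bigcup_{j\le N}A_j(x\upharpoonright n)$ for all but finitely many $n$. The numbers $|X(x\upharpoonright n)|$ are finite and unbounded, so $|X(x\upharpoonright n)|\ge N+1$ for infinitely many $n$. Choose $n$ with both properties. Then $\bigcup_{j\le N}A_j(x\upharpoonright n)$ consists of the first $N+1$ elements of $X(x\upharpoonright n)$, so $|A(x\upharpoonright n)|\ge N+1$. As $N$ was arbitrary, $x\in b_A$. So $b_X\subseteq b_A$, and $b_A\subseteq b_X$ because $A\subseteq X$.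

Hence $\mu(b_A)=\mu(b_X)>0$ and $A\notin\mathcal I$. No $A\in\mathcal I\upharpoonright X$ almost contains all $A_j$, so $\mathcal I\upharpoonright X$ is not a $P$-ideal. This holds for every positive $X$, so (b) fails. $\square$

## 6. The generic branch is new

Let $G$ be generic for $\mathcal P(D)/\mathcal I$ over $V$. We first read off a branch from $G$. For each $n$, $D$ is the union of the finitely many points on levels $<n$ and the pairwise disjoint sets $D_s$, $s\in2^n$, which are positive since $b_{D_s}=[s]$. By Fact 1 some $[D_s]$ with $s\in2^n$ is in $G$, and only one, because different $D_s$, $s\in 2^n$, are disjoint. Since $D_s\subseteq D_{s\upharpoonright k}$ for $k\le|s|$, these nodes cohere. Let $r\in2^\omega$ be their union, so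
$$s\subset r\iff[D_s]\in G. \tag{5}$$

We show $r\notin V$. Let $z\in2^\omega\cap V$ and let $X\notin\mathcal I$. Choose $n$ with $2^{-n}<\mu(b_X)$ and put $X'=X\setminus D_{z\upharpoonright n}$. If $x\in b_X\setminus[z\upharpoonright n]$, then no $x\upharpoonright m$ extends $z\upharpoonright n$, so $X'(x\upharpoonright m)=X(x\upharpoonright m)$ for all $m$, and $x\in b_{X'}$. So
$$\mu(b_{X'})\ge\mu(b_X)-2^{-n}>0,$$
and $[X']\le[X]$ is a condition. It is incompatible with $[D_{z\upharpoonright n}]$, so it forces $z\upharpoonright n\not\subset r$, and hence $r\ne z$. By density $r\ne z$ for every $z\in V$. So every condition forces that $\{k:r(k)=1\}$ is a new subset of $\omega$, and (a) fails. $\square$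

## 7. Finitely many alternatives at each step: the quotient is bounding

How should we control a name $\dot f$ for a function $\omega\to\omega$? The $\sigma$-closed argument would choose $X_0\supseteq X_1\supseteq\cdots$ with $[X_{n+1}]$ deciding $\dot f(n)$, and look for a lower bound. It must fail, since reals are added, and one sees where. If $[X]$ forces $s\subset r$, then $X\setminus D_s\in\mathcal I$ by (5): otherwise $[X\setminus D_s]$ would be a condition below $[X]$ incompatible with $[D_s]$. So $b_X\subseteq b_{D_s}=[s]$ modulo null by Lemma 1(iii), and $\mu(b_X)\le2^{-|s|}$. Deciding all digits of $r$ therefore drives the measure of the branch sets to $0$. For instance, for $x\in 2^\omega$ the sequence $[D_{x\upharpoonright n}]$, $n<\omega$, has no lower bound: such a $[Y]$ would have $\mu(b_Y)\le2^{-n}$ for all $n$.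

What we must preserve is the measure. To bound $\dot f(n)$ it is enough to leave finitely many possible values, and finitely many alternatives can recover almost all of $b_X$ (Lemma 4). If only a little measure is lost at each step, there *is* a lower bound (Lemma 5).

**Lemma 4.** Let $E$ be a dense set of conditions, $X\notin\mathcal I$ and $\varepsilon>0$. There are finitely many $\mathcal I$-positive sets $Y_0,\dots,Y_{L-1}\subseteq X$ with $[Y_l]\in E$ and with the $b_{Y_l}$ pairwise disjoint modulo null sets, such that $X'=\bigcup_{l<L}Y_l$ satisfies $\mu(b_X\setminus b_{X'})<\varepsilon$.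

*Proof.* By Zorn's lemma let $\mathcal Y$ be a maximal family of $\mathcal I$-positive sets $Y\subseteq X$ with $[Y]\in E$ whose sets $b_Y$ are pairwise disjoint modulo null. For each $k\ge1$ fewer than $k+1$ members have $\mu(b_Y)\ge1/k$, and all have $\mu(b_Y)>0$. So $\mathcal Y$ is countable and $c=b_X\setminus\bigcup_{Y\in\mathcal Y}b_Y$ is measurable.

Suppose $\mu(c)>0$. By Lemma 3 there is $Z\subseteq X$ with $b_Z=c$ modulo null, so $Z\notin\mathcal I$. By density there is $[W]\in E$ with $[W]\le[Z]$. Put $Y=W\cap Z$. Since $W\setminus Z\in\mathcal I$, we have $[Y]=[W]\in E$, so $Y$ is positive. Also $Y\subseteq Z\subseteq X$, and $b_Y\subseteq b_Z$ is disjoint modulo null from every $b_{Y'}$ with $Y'\in\mathcal Y$. As $\mu(b_Y)>0$, $Y$ is not itself in $\mathcal Y$, and $\mathcal Y\cup\{Y\}$ contradicts maximality.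

So $b_X=\bigcup_{Y\in\mathcal Y}b_Y$ modulo null. By countable additivity there are finitely many $Y_0,\dots,Y_{L-1}\in\mathcal Y$ with $\mu(b_X\setminus\bigcup_{l<L}b_{Y_l})<\varepsilon$, and $\bigcup_{l<L}b_{Y_l}=b_{X'}$ by Lemma 1(i). $\square$

**Lemma 5 (fusion).** Let $X_0\supseteq X_1\supseteq\cdots$ be subsets of $D$ with $\mu\big(\bigcap_kb_{X_k}\big)>0$. Then there is $Y\notin\mathcal I$ with $Y\subseteq X_0$ and $Y\setminus X_k$ finite for every $k$. In particular $[Y]\le[X_k]$ for all $k$.

*Proof.* The plan is to let $Y$ follow $X_k$ on a block of levels so long that most branches in $c=\bigcap_kb_{X_k}$ see at least $k$ points over some node in that block.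

Put $n_0=0$. Given $n_k$, let $x\in c\subseteq b_{X_k}$. The numbers $|X_k(x\upharpoonright m)|$ are finite and unbounded in $m$, so some $m\ge n_k$ has $|X_k(x\upharpoonright m)|\ge k$. So the sets
$$\{x\in c:\ |X_k(x\upharpoonright m)|<k\text{ for all }m\text{ with }n_k\le m<n\}$$
decrease to $\emptyset$ as $n\to\infty$. By continuity of $\mu$ we can choose $n_{k+1}>n_k$ with
$$\mu\{x\in c:\ \max_{n_k\le m<n_{k+1}}|X_k(x\upharpoonright m)|<k\}<2^{-k}. \tag{6}$$
Let $Y=\bigcup_k\{(s,i)\in X_k:\ n_k\le|s|<n_{k+1}\}$, so $Y(s)=X_k(s)$ when $n_k\le|s|<n_{k+1}$.

*$Y$ is positive.* By (6) and Borel–Cantelli, for almost every $x\in c$ and all but finitely many $k$ there is $m\in[n_k,n_{k+1})$ with $|Y(x\upharpoonright m)|=|X_k(x\upharpoonright m)|\ge k$. Such an $x$ is in $b_Y$, so $\mu(b_Y)\ge\mu(c)>0$.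

*$Y$ is almost below each $X_k$.* A point of $Y$ on a level in $[n_j,n_{j+1})$ is in $X_j$, and $X_j\subseteq X_k$ if $j\ge k$. So $Y\setminus X_k$ lies in the levels below $n_k$, which are finite. Also $Y\subseteq X_0$. $\square$

**Proof that $\mathcal P(D)/\mathcal I$ is $\omega^\omega$-bounding.** Let $[X]\Vdash\dot f\in\omega^\omega$.

**Step 1: the dense sets.** This step sets up the inputs for Lemma 4. Let $E_n$ be the set of conditions that are either incompatible with $[X]$, or below $[X]$ and decide the value $\dot f(n)$. It is dense: a condition compatible with $[X]$ has an extension below $[X]$, and that one has an extension deciding $\dot f(n)$. If $Y\subseteq X$ is positive and $[Y]\in E_n$, then $[Y]$ is compatible with $[X]$, so it decides $\dot f(n)$.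

**Step 2: the descending sequence.** This step bounds one value at a time at a small cost in measure. Put $X_0=X$ and $\varepsilon=\mu(b_X)/2$. Given a positive $X_n\subseteq X$, Lemma 4 for $E_n$, $X_n$ and $\varepsilon2^{-n-1}$ gives $X_{n+1}=\bigcup_{l<L_n}Y^n_l\subseteq X_n$ and numbers $m^n_l$ with
$$[Y^n_l]\Vdash\dot f(n)=m^n_l\quad(l<L_n),\qquad \mu(b_{X_n}\setminus b_{X_{n+1}})<\varepsilon2^{-n-1}. \tag{7}$$
The total loss is at most $\sum_k\varepsilon2^{-k-1}=\varepsilon<\mu(b_X)$. So at every stage $\mu(b_{X_{n+1}})\ge\mu(b_X)-\varepsilon>0$, the construction goes on (and $L_n\ge1$), and $\mu(\bigcap_nb_{X_n})\ge\mu(b_X)-\varepsilon>0$.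

**Step 3: the bound.** This step turns the finite lists into a ground model function. Put $g(n)=\max_{l<L_n}m^n_l$. If $[X_{n+1}]\in G$, then by Fact 1 some $[Y^n_l]\in G$, so $\dot f(n)=m^n_l\le g(n)$. Hence $[X_{n+1}]\Vdash\dot f(n)\le g(n)$.

**Step 4: the lower bound.** This step collects all the bounds in one condition. Lemma 5 gives a condition $[Y]\le[X]$ with $[Y]\le[X_n]$ for all $n$. So $[Y]\Vdash\forall n\ \dot f(n)\le g(n)$.

Since $[X]$ was an arbitrary condition forcing $\dot f\in\omega^\omega$, density shows that every $f\in\omega^\omega$ of the extension is dominated everywhere by a ground model function. $\square$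

With Lemmas 1 and 2 and Sections 5 and 6, this proves Theorem 1, and the answer to the question is no. $\blacksquare$

*The ideal $\mathcal T$ again.* We owe the check that $\mathcal P(2^{<\omega})/\mathcal T$ is $\omega^\omega$-bounding and adds reals. Replace $b$ by $\ell$ and $X(s)$ by the truth value of $s\in X$. Lemma 1 holds, since infinitely many visits to $A\cup B$ means infinitely many to $A$ or to $B$. In Lemma 3 the set $Z=\{s\in X:\exists n\ h(n)\le|s|<h(n+1),\ [s]\subseteq C_n\}$ agrees with $X$ along almost every $x\in c$ from some level on, and is missed from some level on by almost every $x\notin c$. Lemma 4 uses only Lemmas 1 and 3. In Lemma 5 every $x\in c$ has some $m\ge n_k$ with $x\upharpoonright m\in X_k$, so we can require that the $x\in c$ without such an $m<n_{k+1}$ have measure $<2^{-k}$; then almost every $x\in c$ meets $Y$ in all but finitely many blocks. The four steps above are then unchanged. For new reals, use $\{t:t\supseteq s\}$ in place of $D_s$ in Section 6; its set of branches is again $[s]$.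

## 8. A random real and nothing more

The proof of bounding never used that the alternatives $Y^n_l$ have almost disjoint branch sets. Using it shows exactly which reals are added.

**Theorem 2.** Let $\mathcal I$ be the ideal above.

1. $\mathcal P(D)/\mathcal I$ is proper. It is forcing equivalent to a two-step iteration: random forcing followed by a forcing adding no new $\omega$-sequences of ordinals. So all reals of the extension lie in $V[r]$, where $r$ is random over $V$.
2. Every condition adds reals, and for every $X\notin\mathcal I$ there are $A_j\in\mathcal I\upharpoonright X$ $(j<\omega)$ such that every $A\subseteq X$ almost containing all $A_j$ satisfies $b_A=b_X$; in particular $A\notin\mathcal I$.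
3. $\mathcal I$ is $\mathbf\Pi^0_3$-complete.
4. The complexity $F_{\sigma\delta}$ cannot be lowered to $F_\sigma$: if $\mathcal J$ is any $F_\sigma$ ideal, then $\mathcal P(\omega)/\mathcal J$ is $\sigma$-closed, so (a) holds for $\mathcal J$.

Part 2 is already proved: the first half in Section 6, the second half in Section 5 with the sets (4). We prove the other parts, writing $\mathbb P=\mathcal P(D)/\mathcal I$.

### Properness

Recall that $\mathbb P$ is proper if for all large $\theta$, every countable $M\prec H_\theta$ with $\mathcal I\in M$ (hence $\mathbb P\in M$) and every $p\in\mathbb P\cap M$, there is $q\le p$ that is $(M,\mathbb P)$-generic: $q\Vdash G\cap E\cap M\ne\emptyset$ for every dense $E\in M$.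

Let $M$ and $p$ be given, and by elementarity take $X\in M$ with $p=[X]$. Enumerate the dense sets of $\mathbb P$ that lie in $M$ as $(E_n)_n$ (the enumeration lives outside $M$), and fix a rational $\varepsilon$ with $0<\varepsilon<\mu(b_X)$. Put $X_0=X$. Given a positive $X_n\in M$, the objects $E_n$, $X_n$, $\varepsilon2^{-n-1}$ are in $M$, so by elementarity $M$ contains sets $Y^n_0,\dots,Y^n_{L_n-1}$ as in Lemma 4. Then $[Y^n_l]\in E_n\cap M$, and $X_{n+1}=\bigcup_{l<L_n}Y^n_l$ is in $M$ and is positive by the same count of losses as in Section 7. Outside $M$ we have $\mu(\bigcap_nb_{X_n})\ge\mu(b_X)-\varepsilon>0$, so Lemma 5 gives $[Y]\le[X]$ below all $[X_n]$. If $[Y]\in G$, then $[X_{n+1}]\in G$, so by Fact 1 some $[Y^n_l]$ is in $G\cap E_n\cap M$. So $[Y]$ is $(M,\mathbb P)$-generic.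

### The projection to random forcing

Let $\mathbb B$ be the measure algebra of $2^\omega$, that is, measurable sets modulo null sets; random forcing consists of its nonzero elements. Recall that a map $\pi:\mathbb P\to\mathbb B\setminus\{0\}$ is a *projection* if it is order preserving, maps the largest condition to the largest condition, and for every $p$ and every nonzero $q\le\pi(p)$ there is $p'\le p$ with $\pi(p')\le q$. Put
$$\pi([X])=b_X/\text{null}.$$
By Lemma 1(iii) it is well defined and order preserving. Its values are nonzero, since $\mu(b_X)>0$ for positive $X$, and $\pi([D])=1$. If $0\ne c\le\pi([X])$, Lemma 3 gives $Z\subseteq X$ with $b_Z=c$ modulo null, so $[Z]\le[X]$ and $\pi([Z])=c$. So $\pi$ is a projection.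

The standard consequence is as follows; we recall the proof. Let $\dot H$ name the generic filter of $\mathbb B$ and let $\dot{\mathbb Q}$ name the quotient forcing $\{p\in\mathbb P:\pi(p)\in\dot H\}$ with the order of $\mathbb P$. Then $e(p)=(\pi(p),\check p)$ maps $\mathbb P$ into $\mathbb B*\dot{\mathbb Q}$, because $\pi(p)\Vdash\pi(p)\in\dot H$, and $e$ preserves order.

*The range of $e$ is dense.* Given $(q,\dot p)$, extend $q$ to $q'$ deciding $\dot p$ to be some $p\in\mathbb P$. Then $q'\Vdash\pi(p)\in\dot H$, so $q'$ is compatible with $\pi(p)$, and we may extend it to get $q'\le\pi(p)$. Take $p'\le p$ with $\pi(p')\le q'$. Then $e(p')\le(q,\dot p)$.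

*$e$ preserves incompatibility.* If $e(p)$ and $e(p')$ have a common extension, they have one of the form $e(t)$ by density, and then $t\le p$ and $t\le p'$.

So $e$ is a dense embedding, and $\mathbb P$ is forcing equivalent to $\mathbb B*\dot{\mathbb Q}$.

If $G$ is $\mathbb P$-generic, let $H$ be the upward closure of $\pi[G]$ in $\mathbb B$. It is a filter of nonzero elements, since $\pi$ preserves order. It is generic: if $E\subseteq\mathbb B\setminus\{0\}$ is dense and $E'$ is its closure under smaller nonzero elements, then $\{p:\pi(p)\in E'\}$ is dense in $\mathbb P$ by the projection property. So $H$ meets $E'$, hence $E$. Conversely, if $H_0$ is $\mathbb B$-generic and $g$ is $\mathbb Q$-generic over $V[H_0]$, then $\{p:e(p)\in H_0*g\}=g$, so $g$ is $\mathbb P$-generic over $V$. The filter generated by $\pi[g]$ is generic and contained in $H_0$, and both are ultrafilters of the ground model algebra $\mathbb B$, so they coincide.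

Finally, the random real of $H$ is the real all of whose initial segments $s$ satisfy $[s]/\text{null}\in H$. Since $\pi([D_s])=[s]/\text{null}$, by (5) it is the real $r$ of Section 6, and $V[H]=V[r]$ by the usual decoding of a random generic filter from its real.

### No further sequences of ordinals

Let $[X]\Vdash\dot f:\omega\to\mathrm{Ord}$. We aim for a condition below $[X]$ that computes $\dot f$ from $H$. Run Steps 1 and 2 of Section 7 with ordinals $m^n_l$ in place of integers, keeping from Lemma 4 that for each $n$ the sets $b_{Y^n_l}$ $(l<L_n)$ are pairwise disjoint modulo null. Lemma 5 gives $[Y]\le[X]$ below all $[X_n]$.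

Let $[Y]\in G$. For each $n$, by Fact 1, some $[Y^n_l]$ is in $G$. Then $\dot f(n)=m^n_l$ and $\pi([Y^n_l])\in H$. By disjointness two different elements $\pi([Y^n_l])$, $\pi([Y^n_{l'}])$ have meet $0$ in $\mathbb B$, so at most one of them is in the filter $H$. So $[Y]$ forces
$$\dot f(n)=m^n_l\quad\text{for the unique }l<L_n\text{ with }\pi([Y^n_l])\in H. \tag{8}$$
The arrays $(Y^n_l)$ and $(m^n_l)$ are in $V$, so (8) defines $\dot f$ in $V[H]=V[r]$. By density every $\omega$-sequence of ordinals in $V[G]$ is in $V[r]$. By the converse part of the factorization, applied to any $H_0$ and $g$, this says that $\dot{\mathbb Q}$ adds no new $\omega$-sequences of ordinals. In particular every real of $V[G]$, viewed as an $\omega$-sequence of $0$s and $1$s, is in $V[r]$. This proves part 1. $\square$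

### $\mathbf\Pi^0_3$-completeness

By Lemma 2, $\mathcal I$ is $\mathbf\Pi^0_3$. To see that it is complete, we reduce to it the set
$$P=\{z\in2^{\omega\times\omega}:\ \forall n\ \{m:z(n,m)=1\}\text{ is finite}\},$$
which is $\mathbf\Pi^0_3$-complete (Kechris, *Classical Descriptive Set Theory*, 23.A). The idea is to give each row of $z$ its own piece of the tree. Let $s_n=0^n{}^\frown1$; these nodes are pairwise incompatible. Put
$$A_z=\{(s,i):\ \exists n\ \ s\supseteq s_n\text{ and } i<|\{m\le|s|:z(n,m)=1\}|\}.$$
Since $|\{m\le|s|:z(n,m)=1\}|\le|s|+1$, every such $i$ is $\le|s|$, so $A_z\subseteq D$. Whether $(s,i)\in A_z$ depends on finitely many values of $z$, so $z\mapsto A_z$ is continuous.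

Let $x\in[s_n]$. For $k\le n$ the node $x\upharpoonright k=0^k$ extends no $s_j$, so $A_z(x\upharpoonright k)=\emptyset$. For $k>n$ we get $|A_z(x\upharpoonright k)|=|\{m\le k:z(n,m)=1\}|$. So the supremum along $x$ is the number of ones in row $n$. The sets $[s_n]$ have positive measure and cover $2^\omega$ up to the point $000\ldots$. So up to that point $b_{A_z}$ is the union of those $[s_n]$ whose row has infinitely many ones, and
$$A_z\in\mathcal I\iff\text{every row of }z\text{ has finitely many ones}\iff z\in P.$$
This proves part 3. $\square$

### Quotients by $F_\sigma$ ideals are $\sigma$-closed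

A *submeasure* on $\omega$ is a monotone and subadditive function $\varphi:\mathcal P(\omega)\to[0,\infty]$ with $\varphi(\emptyset)=0$ and finite values on finite sets. It is *lower semicontinuous* if $\varphi(A)=\lim_n\varphi(A\cap n)$ for all $A$. For example, counting measure $\varphi(A)=|A|$ is one, and the sets with $\varphi(A)<\infty$ are then the finite sets.

Let $\mathcal J$ be an $F_\sigma$ ideal. By Mazur's theorem (K. Mazur, *$F_\sigma$-ideals and $\omega_1\omega_1^*$-gaps in the Boolean algebras $P(\omega)/I$*, Fund. Math. 138 (1991)), $\mathcal J=\{A:\varphi(A)<\infty\}$ for some lower semicontinuous submeasure $\varphi$ on $\omega$. Let $[X_0]\ge[X_1]\ge\cdots$ be conditions. Replace $X_k$ by $\bigcap_{j\le k}X_j$. The class is the same, because $X_k\setminus\bigcap_{j\le k}X_j=\bigcup_{j<k}(X_k\setminus X_j)\in\mathcal J$. So we may assume $X_0\supseteq X_1\supseteq\cdots$.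

Since $X_k$ is positive, $\varphi(X_k)=\infty$, and lower semicontinuity gives a finite $F_k\subseteq X_k$ with $\varphi(F_k)>k$. Let $Y=\bigcup_kF_k$. Then $\varphi(Y)\ge\varphi(F_k)>k$ for all $k$, so $\varphi(Y)=\infty$ and $Y\notin\mathcal J$. Moreover $Y\setminus X_k\subseteq\bigcup_{j<k}F_j$ is finite, so $[Y]\le[X_k]$ for all $k$. So $\mathcal P(\omega)/\mathcal J$ is $\sigma$-closed, and by Section 2 it does not add reals: (a) holds for $\mathcal J$. This proves part 4, and with it Theorem 2. $\blacksquare$
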